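# An octagonal square knot that cannot be deformed into its mirror image

## 1. The guess "one economical shape per knot": triangles, trefoils, the figure-eight

Build a knot out of as few straight sticks as possible. There is then no slack left, so one expects the shape to be forced: any two minimal stick models of the same knot should be deformable into each other without the sticks ever passing through each other. We first make this guess precise, then test it.

An **$n$-sided polygonal knot** is an $n$-tuple $(v_1,\dots,v_n)$ of points of $\mathbb R^3$ such that the segments $[v_1,v_2],\dots,[v_{n-1},v_n],[v_n,v_1]$ form a simple closed curve: consecutive segments meet only at their common endpoint, and non-consecutive segments are disjoint. The space of all of them is $\mathcal Geo^{(n)}\subset\mathbb R^{3n}$, with the subspace topology. The group $\mathbb R^3\rtimes SO(3)$ of orientation-preserving rigid motions acts on it on the right, by moving all vertices at once. The dihedral group $\mathbb D_n$ acts on the left, by cyclic shifts and reversal of the labels.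

A **knot** $K$ is an unoriented knot type: an ambient isotopy class of unoriented knots under orientation-preserving homeomorphisms of $\mathbb R^3$. A knot and its mirror image are thus different unless they are isotopic; if they are isotopic, the knot is called amphichiral. An $n$-sided polygonal representation of $K$ is an element of $\mathcal Geo^{(n)}$ whose curve has type $K$.

The **$n$-th geometric shape number** $\mathfrak{gs}(K,n)$ is the number of connected components of
$$\mathbb D_n\backslash\mathcal Geo^{(n)}/\mathbb R^3\rtimes SO(3)$$
that consist of representations of $K$. The **polygon index** $\mathfrak p(K)$ is the minimal number of segments in a polygonal representation of $K$, and a $\mathfrak p(K)$-sided representation is called **economical**.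

The paper "The Geometric Shapes Of Polygonal Knots" asks: is $\mathfrak{gs}(K,\mathfrak p(K))=1$ for every knot $K$? The first guess is yes. Let us test it.

*The unknot, $n=3$.* An element of $\mathcal Geo^{(3)}$ is a non-degenerate triangle. By a rigid motion we can put $v_1=0$, $v_2=(a,0,0)$, $v_3=(b,c,0)$ with $a,c>0$. The set of these $(a,b,c)$ is convex, and it maps continuously onto the double quotient. So the quotient is connected, and $\mathfrak{gs}(\text{unknot},3)=1$.

*Trefoils, $n=6$.* It is known that $\mathfrak p=6$ and $\mathfrak{gs}(K,6)=1$ for $K$ the right-handed trefoil $R$ and for $K$ the left-handed trefoil $L$. We take this as given, and we shall use it.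

*Figure-eight knot, $n=7$.* It is known that $\mathfrak p=7$ and $\mathfrak{gs}=1$. We only use this as evidence.

There is one obvious way in which the guess could fail. If $K$ is amphichiral and $P$ is an economical representation, then its mirror image $P^*$ is another one. If the guess holds, $P$ can be deformed to $P^*$, up to relabeling. A triangle passes this test trivially, since it is congruent to its mirror image. The figure-eight knot is amphichiral and passes too, because $\mathfrak{gs}=1$. The next natural candidate is the **square knot** $R\#L$, which is amphichiral since $\overline{R\#L}=L\#R$. There the guess breaks.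

**Theorem 1.** *Let $K=R\#L$ be the square knot. Then $\mathfrak p(K)=8$. There is an 8-sided polygonal representation $P$ of $K$ such that $P$ and its mirror image $P^*$ (also a representation of $K$) lie in different connected components of $\mathbb D_8\backslash\mathcal Geo^{(8)}/\mathbb R^3\rtimes SO(3)$. Hence $\mathfrak{gs}(K,\mathfrak p(K))\ge2$.*

So the answer to the question is no. The exact value of $\mathfrak{gs}(K,8)$ is not determined here.

## 2. Bridge number, cutting planes, and other facts we rely on

The **bridge number** $b(J)$ is the minimum, over all representatives of $J$, of the number of local maxima of a linear height function. So a polygon of type $J$ has at least $b(J)$ local maxima in every direction not orthogonal to an edge. For the unknot $b=1$, and $b(R)=b(L)=2$.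

We use the following.

1. (Schubert) Knots have a unique prime factorization, and $b(K_1\#K_2)=b(K_1)+b(K_2)-1$. For the square knot this gives $b(K)=2+2-1=3$.
2. If a plane $\Pi$ meets a knot transversally in exactly two points $Y,Y'$, the knot is $K_+\#K_-$, where $K_\pm$ is the part of the knot in the closed half-space on the $\pm$ side, closed by the segment $[Y,Y']\subset\Pi$. (This is the definition of connected sum, with decomposing sphere $\Pi\cup\{\infty\}$.)
3. $\mathcal Geo^{(n)}$ is open in $\mathbb R^{3n}$, and the knot type is locally constant on it.
4. $\mathfrak{gs}(R,6)=\mathfrak{gs}(L,6)=1$.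

**Notation.** From now on $n=2m$ is even (except inside the proof of Lemma 2), and indices are taken in $\mathbb Z/n$; the parity of an index makes sense because $n$ is even. Put
$$e_i=v_{i+1}-v_i,\qquad f_i=(-1)^ie_i .$$
Edge $i$ is $[v_i,v_{i+1}]$, and line $i$ is the line through it.

If $u$ is a vector with $\langle u,e_i\rangle\ne0$ for all $i$, then $\langle u,\cdot\rangle$ has a local maximum at $v_i$ exactly when $\langle u,e_{i-1}\rangle>0>\langle u,e_i\rangle$. So the number of local maxima is half the number of cyclic sign changes of the sequence $(\langle u,e_i\rangle)_i$. For example, if the vertices have heights $(-1)^k$, then in the vertical direction the $e$-sequence alternates, there are $m$ local maxima, and all $f_i$ have the same sign of the vertical component. The $f_i$ are made for such zigzag polygons.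

## 3. Signs of pairs of lines, and how they get lost

To separate components we need a locally constant quantity. The natural candidate records, for two edges, on which side one passes the other. Put
$$D_{ij}=\det(e_i,e_j,q-p),\qquad p\in\text{line }i,\quad q\in\text{line }j .$$
Moving $p$ along line $i$ or $q$ along line $j$ changes $q-p$ by a multiple of $e_i$ or $e_j$, so $D_{ij}$ does not depend on the choice. Also $D_{ji}=\det(e_j,e_i,p-q)=D_{ij}$. If the lines meet, $D_{ij}=0$. If $D_{ij}=0$ and $e_i,e_j$ are independent, the lines are coplanar and not parallel, so they meet. A reflection of space changes the sign of every $D_{ij}$.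

A first attempt: use all signs $\operatorname{sgn}D_{ij}$ of non-adjacent edges, summed in some way that makes them independent of the labeling. The attempt stops at once, since these signs are not locally constant. Take $n=4$ and
$$v_1=(0,0,0),\quad v_2=(1,0,0),\quad v_3=(1,1,t),\quad v_4=(0,1,0).$$
This is embedded for every $t$, because it projects to the boundary of a square. Here $e_1=(1,0,0)$, $e_2=(0,1,t)$, $e_3=(-1,0,-t)$, and
$$D_{13}=\det(e_1,e_3,e_1+e_2)=-\det(e_1,e_2,e_3)=t,$$
which changes sign at $t=0$ while no edges collide.

In general $D_{ij}$ can vanish on an embedded polygon in two ways: edges $i,j$ may be parallel, or lines $i,j$ may meet at a point outside at least one of the two edges. We need a reason why neither happens. The reason will be that our polygons have as few edges as their bridge number allows.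

## 4. High bridge number forces the vectors $f_i$ into convex position

Suppose $g_1,\dots,g_n\in\mathbb R^2$ are the vertices, in clockwise order, of a convex polygon, no three collinear, and put $F_k=(g_k,-2)$. Then for $i<j<k$
$$\det(F_i,F_j,F_k)=-2\,(g_j-g_i)\times(g_k-g_i)>0,$$
where $x\times y=x_1y_2-x_2y_1$. All triples have the same sign. Moreover, for each $u$ the sequence $\langle u,F_k\rangle$ (if it has no zeros) has at most two cyclic sign changes, because a line cuts a convex polygon at most twice. The next lemma is a converse: few sign changes force one common sign.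

**Lemma 1.** *Let $m\ge3$, $n=2m$, and let $P\in\mathcal Geo^{(n)}$ have a knot type $J$ with $b(J)\ge m-1$. Then all $\det(f_i,f_j,f_k)$ with $1\le i<j<k\le n$ are nonzero and have the same sign $\varepsilon=\varepsilon(P)$.*

Since $\det$ is invariant under cyclic permutations, it follows that $\operatorname{sgn}\det(f_i,f_j,f_k)=\varepsilon$ for every cyclically ordered triple of indices.

*Proof.* **Step 1: bounding the sign changes of the $f$-sequence.** Let $\langle u,e_i\rangle\neq0$ for all $i$. The $e$-sequence has twice as many cyclic sign changes as there are local maxima, so at least $2b(J)\ge2m-2$. There are $2m$ cyclic positions (the pairs $i,i+1$), and at each of them the $f$-sequence changes sign if and only if the $e$-sequence does not; this includes the position $n,1$, as $n$ is even. Hence $(\langle u,f_i\rangle)_i$ has at most $2$ cyclic sign changes.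

**Step 2: the case in which all determinants are nonzero.** We compare the triples inside a set of four indices $i<j<k<l$. Write $|ijk|=\det(f_i,f_j,f_k)$. Four vectors of $\mathbb R^3$, any three of them independent, satisfy one linear relation up to scale; by Cramer it is
$$|jkl|\,f_i-|ikl|\,f_j+|ijl|\,f_k-|ijk|\,f_l=0 .$$
Call the coefficients $\alpha_1,\dots,\alpha_4$; all are nonzero. The map $u\mapsto(\langle u,f_i\rangle,\langle u,f_j\rangle,\langle u,f_k\rangle,\langle u,f_l\rangle)$ is injective, so its image has dimension three, and it lies in the hyperplane $\sum\alpha_tx_t=0$. It is therefore equal to this hyperplane.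

Suppose the signs of the $\alpha_t$ do not alternate. For $x$ with sign pattern $(+,-,+,-)$ the products $\alpha_tx_t$ then have both signs, so for suitable magnitudes of the $x_t$ their sum is zero. This $x$ comes from some $u$. A small perturbation of $u$ makes all $\langle u,f_t\rangle$ nonzero, $t=1,\dots,n$, and keeps the four signs. The full $f$-sequence contains the cyclic subsequence $(+,-,+,-)$, so it has at least $4$ cyclic sign changes, contrary to Step 1.

So the $\alpha_t$ alternate in sign, that is, $|jkl|,|ikl|,|ijl|,|ijk|$ have the same sign. Any two triples with two common elements lie in a common 4-subset, and any two triples are joined by a chain in which one element is exchanged at a time. Hence all signs agree.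

**Step 3: no determinant can vanish.** We show that a vanishing determinant would contradict Step 2 at nearby polygons. Suppose $g=\det(f_i,f_j,f_k)$ vanishes at $P$. As a polynomial in the vertices, $g$ is not identically zero: $n\ge4$, so three edge vectors can be prescribed freely and the remaining ones used to close the polygon. Moreover $g$ is affine in each vertex $v_a$ separately. Only $e_{a-1}$ and $e_a$ involve $v_a$; if both occur in $g$, the part quadratic in $v_a$ is a multiple of $\det(v_a,v_a,\cdot)=0$. So the Laplacian of $g$ in each $v_a$ is zero, and $g$ is a nonzero harmonic polynomial. By the mean value property its average over every ball around $P$ is $g(P)=0$. If $g$ had one weak sign on a ball it would vanish on that ball, hence identically. So $g$ takes both signs in every neighborhood of $P$.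

Some $h=\det(f_a,f_b,f_c)$ is nonzero at $P$. Otherwise all edges would be parallel to one plane, $P$ would be planar, hence unknotted, and $b(J)=1<m-1$. Choose a neighborhood of $P$ in $\mathcal Geo^{(n)}$ on which the knot type is $J$ and $h$ has constant sign. The polygons with all determinants nonzero are dense, being the complement of the zero set of a nonzero polynomial. So in this neighborhood there are such polygons with $g>0$ and such polygons with $g<0$. By Step 2, $h$ has the sign of $g$ at each of them. This contradicts the constant sign of $h$. So all determinants are nonzero at $P$, and Step 2 applies to $P$. $\square$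

As determinants depend continuously on $P$, the sign $\varepsilon$ is locally constant where it is defined. The same idea of counting maxima bounds the polygon index.

**Lemma 2.** *$\mathfrak p(J)\ge8$ whenever $b(J)\ge3$. In particular $\mathfrak p(K)\ge8$ for the square knot.*

*Proof.* If not, insert vertices on edges to obtain a heptagon of type $J$, and perturb it so that $e_1,e_2,e_3$ are independent (the type does not change). Choose $u$ with $\langle u,e_1\rangle,\langle u,e_2\rangle,\langle u,e_3\rangle>0$ and all other $\langle u,e_i\rangle\ne0$. Then at least $2$ of the $7$ cyclic positions are not sign changes. The number of sign changes is even and at most $5$, so at most $4$. There are at most $2$ local maxima, contradicting $b(J)\ge3$. $\square$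

For the square knot, $b(K)=3=4-1$, so Lemma 1 applies to octagons ($m=4$). For trefoils, $b=2=3-1$, so it applies to hexagons ($m=3$). In particular no two distinct edges of such a polygon are parallel: the first way to lose a sign is gone.

## 5. Edges at distance two and three, and why octagons are harder than hexagons

**Lemma 3.** *Let $n\in\{6,8\}$ and let $P$ be as in Lemma 1.*

*(a) $\operatorname{sgn}D_{i,i+2}=(-1)^i\varepsilon$.*

*(b) Let $j=i+3$ and assume*
$$\operatorname{sgn}D_{i-1,j}=(-1)^j\varepsilon,\qquad \operatorname{sgn}D_{i,j+1}=(-1)^i\varepsilon. \tag{$\star$}$$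
*Then $D_{i,i+3}\ne0$. If $n=6$, condition $(\star)$ holds automatically.*

*Proof of (a).* With $p=v_i$ and $q=v_{i+2}$,
$$D_{i,i+2}=\det(e_i,e_{i+2},e_i+e_{i+1})=-\det(e_i,e_{i+1},e_{i+2})=-(-1)^{3i+3}\det(f_i,f_{i+1},f_{i+2}),$$
which has sign $(-1)^i\varepsilon$.

*Proof of (b).* **Step 1: locate the intersection point.** The aim is to show that if lines $i$ and $j$ meet, they meet inside both edges. Suppose $D_{ij}=0$. By Lemma 1, $e_i,e_j$ are independent, so the lines meet at a point
$$X=v_{i+1}-a\,e_i=v_j+b\,e_j .$$
It is interior to edge $i$ if and only if $0<a<1$, and interior to edge $j$ if and only if $0<b<1$.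

**Step 2: read the signs of $a,1-a,b,1-b$ from neighboring $D$'s.** Use $X$ as the point on line $i$ or on line $j$. The vectors needed are $X-v_i=(1-a)e_i$, $X-v_{i+1}=-ae_i$, $v_{j+1}-X=(1-b)e_j$, $v_j-X=-be_j$. We get
$$\begin{aligned}
D_{i-1,j}&=\det(e_{i-1},e_j,X-v_i)=-(1-a)\det(e_{i-1},e_i,e_j),\\
D_{i+1,j}&=\det(e_{i+1},e_j,X-v_{i+1})=-a\det(e_i,e_{i+1},e_j),\\
D_{i,j+1}&=\det(e_i,e_{j+1},v_{j+1}-X)=-(1-b)\det(e_i,e_j,e_{j+1}),\\
D_{i,j-1}&=\det(e_i,e_{j-1},v_j-X)=-b\det(e_i,e_{j-1},e_j).
\end{aligned}$$
All triples on the right are cyclically ordered. Converting $e$'s to $f$'s, the first two determinants have sign $(-1)^{j+1}\varepsilon$ and the last two have sign $(-1)^{i+1}\varepsilon$. So the four numbers $D$ have the signs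
$$\operatorname{sgn}(1-a)(-1)^j\varepsilon,\quad \operatorname{sgn}(a)(-1)^j\varepsilon,\quad \operatorname{sgn}(1-b)(-1)^i\varepsilon,\quad \operatorname{sgn}(b)(-1)^i\varepsilon .$$

**Step 3: conclude.** By $(\star)$, $a<1$ and $b<1$. By (a), $D_{i+1,j}=D_{i+1,i+3}$ has sign $(-1)^{i+1}\varepsilon=(-1)^j\varepsilon$, so $a>0$. Also by (a), $D_{i,j-1}=D_{i,i+2}$ has sign $(-1)^i\varepsilon$, so $b>0$. Thus $X$ is interior to the two non-adjacent edges $i$ and $j$, which contradicts embeddedness.

**Step 4: $(\star)$ for hexagons.** If $n=6$, then $i-1\equiv j+2$ and $i\equiv(j+1)+2$. So (a) gives $\operatorname{sgn}D_{i-1,j}=\operatorname{sgn}D_{j,j+2}=(-1)^j\varepsilon$ and $\operatorname{sgn}D_{i,j+1}=\operatorname{sgn}D_{j+1,j+3}=(-1)^{j+1}\varepsilon=(-1)^i\varepsilon$. $\square$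

On trefoil hexagons all signs of non-adjacent pairs are therefore locally constant. Here is where the method stops for octagons. When $n=8$, the pairs $(i-1,j)$ and $(i,j+1)$ in $(\star)$ are at distance *four*. Lemma 3(a) says nothing about them, and if lines $i$ and $i+4$ meet outside the edges, nothing is visibly wrong. To go on we must show that $D_{i,i+4}$ cannot vanish on octagonal square knots. Embeddedness alone will not be used for this: we shall use that the two summands of $K$ have *opposite* handedness. So we first need to read the handedness of a trefoil hexagon off its $D$'s.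

## 6. Closed braids around an axis, and the handedness of trefoil hexagons

**Monotone edges.** Use cylindrical coordinates $(r,\theta,z)$. Consider a segment whose endpoints have horizontal parts $p,p'\neq0$, where the angle of $p'$ minus that of $p$ is $\Delta\in(0,\pi)$ modulo $2\pi$. Then $p,p'$ are independent, so the segment misses the axis. Along the parametrization $(1-t)p+tp'$ we have $\dot\theta=(p\times p')/r^2>0$. So $\theta$ increases strictly, by a total of $\Delta$. In particular the $\hat\theta$-component of the edge vector is positive at each point of the segment. If the endpoints have equal radii and opposite heights, the half-turn about the horizontal line through the axis at the middle angle exchanges the endpoints; so the segment has $z=0$ at the middle of its angular interval.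

A closed curve made of such edges is a closed braid: a loop of configurations in the half-plane $\{(r,z):r>0\}$, with $\theta$ as time. Its word is read off by projecting to $(\theta,z)$. A crossing of vertically neighboring strands gives a standard generator to a power $\pm1$. If one strand ascends there and the other descends, the exponent depends only on whether the ascending strand is the outer or the inner one.

**Crossing rule.** *Suppose two edges have $\theta$ strictly increasing, one has $z$ strictly increasing and the other $z$ strictly decreasing, and they have points $p,q$ with the same $(\theta,z)$. Then for the corresponding $D$*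
$$\operatorname{sgn}D=\operatorname{sgn}(r_{\text{ascending}}-r_{\text{descending}}). \tag{1}$$
*Hence the exponent of the crossing is $\kappa\operatorname{sgn}D$ with a universal constant $\kappa\in\{\pm1\}$.*

*Proof.* Let $e,e'$ be the edge vectors at $p,q$, and let $\hat r,\hat\theta,\hat z$ be the positively oriented orthonormal frame at angle $\theta$. Then $q-p=\delta\hat r$ with $\delta=r_q-r_p$, and
$$D=\delta\det(e,e',\hat r)=\delta\,(e_\theta e'_z-e_ze'_\theta),\qquad e_\theta,e'_\theta>0 .$$
If $q$ is on the ascending edge, then $e'_z>0>e_z$ and the bracket is positive. If $p$ is, the bracket is negative. Both cases give (1). $\square$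

**A formula for zigzags.** Let $v_k,v_{k+1},v_{k+3},v_{k+4}$ have horizontal parts $A,B,C,E$ and heights $s,-s,-s,s$. With $w=v_{k+3}-v_k$, the vectors $e_k-w=(B-C,0)$ and $e_{k+3}+w=(E-A,0)$ are horizontal, and $w$ has height $-2s$. Adding multiples of $w$ to the other entries does not change the determinant, so
$$D_{k,k+3}=\det(e_k-w,\,e_{k+3}+w,\,w)=-2s\,(B-C)\times(E-A). \tag{2}$$

**Lemma 4.** *There is a constant $c\in\{\pm1\}$ such that for every hexagon of type $R$ (resp. $L$) the numbers $D_{14},D_{25},D_{36}$ are nonzero and all have sign $c$ (resp. $-c$).*

*Proof.* **Step 1: reduce to one example.** By Lemma 3 with $n=6$, the $D_{i,i+3}$ do not vanish on trefoil hexagons. So $\sum_{i=1}^3\operatorname{sgn}D_{i,i+3}$ is locally constant there. It is invariant under orientation-preserving rigid motions, under shifts (because $D_{ij}=D_{ji}$), and under reversal (both edge vectors change sign, and opposite pairs go to opposite pairs). So it descends to a locally constant function on the trefoil part of the double quotient. Because $\mathfrak{gs}(R,6)=\mathfrak{gs}(L,6)=1$, this part has one component for $R$ and one for $L$, and the function is constant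 on each. A reflection exchanges the two types and negates the $D$'s. So it suffices to exhibit *one* trefoil hexagon, of either handedness, with all three signs equal: then the sum is $\pm3$ on its type and $\mp3$ on the other type.

**Step 2: the example and its $D$'s.** Let $0<\tau<\pi/12$. For $k\in\mathbb Z/6$ let $v_k$ have radius $1$, angle $\alpha_k+(-1)^k\tau$ with $\alpha_k=2\pi k/3$, and height $(-1)^k$. Put $\sigma=(-1)^k$ and $\omega=e^{2\pi i/3}$. After rotation by $-\alpha_k$, and in complex notation, the points in (2) are $A=e^{i\sigma\tau}$, $B=\omega e^{-i\sigma\tau}$, $C=e^{-i\sigma\tau}$, $E=\omega e^{i\sigma\tau}$, and $s=\sigma$. So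
$$B-C=e^{-i\sigma\tau}(\omega-1),\qquad E-A=e^{i\sigma\tau}(\omega-1),$$
$$(B-C)\times(E-A)=|\omega-1|^2\sin(2\sigma\tau)=3\sigma\sin2\tau,\qquad D_{k,k+3}=-6\sin2\tau .$$
All three signs are equal.

**Step 3: find all crossings.** Along edge $k$ the angle increases by $2\pi/3-2\sigma\tau\in(0,\pi)$. These increments sum to $4\pi$, and the height is strictly monotone on each edge. So the polygon winds monotonically twice around the axis. Modulo $2\pi$, edge $k$ has angular interval $[\alpha_k+\sigma\tau,\ \alpha_k+\frac{2\pi}3-\sigma\tau]$. We go through all pairs of edges and look for points with the same $(\theta,z)$.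

* Two even (descending) edges have disjoint intervals $[\alpha+\tau,\alpha+\frac{2\pi}3-\tau]$, with $\alpha\in\{0,\frac{2\pi}3,\frac{4\pi}3\}$.
* Two odd (ascending) edges overlap in an interval of length $2\tau$, which is the last part of one and the first part of the other. Each edge reaches $z=0$ at the middle of its interval, of length $\frac{2\pi}3+2\tau$, and $2\tau<\frac12(\frac{2\pi}3+2\tau)$. So on the overlap one has $z>0$ and the other $z<0$: no crossing.
* For $k$ even, $\alpha_{k+3}\equiv\alpha_k$, so the interval of edge $k$ lies in the interior of that of edge $k+3$. There edge $k$ descends from $1$ to $-1$, while edge $k+3$ ascends with values in $(-1,1)$. They cross exactly once.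
* Edges $k$ and $k\pm1$ have in common only the angle of their common vertex.

**Step 4: embeddedness and knot type.** At the three crossings the radii differ: equal radii would give an intersection point and $D_{k,k+3}=0$. So the polygon is embedded. The crossings lie in the disjoint intervals of the even edges, so it is a closed 2-braid with three separate crossings. By the crossing rule their exponents are equal. The knot is the closure of $\sigma_1^{\pm3}$, a trefoil. $\square$

## 7. A plane through opposite edges cuts off two trefoils of the same hand

**Proposition 5.** *If $P\in\mathcal Geo^{(8)}$ is a square knot, then $D_{i,i+4}\neq0$ for all $i$.*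

*Proof.* **Step 1: if $D_{15}=0$, describe $P$ relative to the plane of edges 1 and 5.** Suppose some $D_{i,i+4}=0$; after a shift of labels, $i=1$. By Lemma 1 with $m=4$, $f_1,f_5$ are independent, so lines $1$ and $5$ span a plane $\Pi$. Put $u_0=-\varepsilon f_1\times f_5$ (the vector product in $\mathbb R^3$), and let $h$ be the height $\langle u_0,\cdot\rangle$ normalized so that $h=0$ on $\Pi$. Now $\langle u_0,f_k\rangle=-\varepsilon\det(f_1,f_5,f_k)$. For $k=2,3,4$ the triple $(1,k,5)$ is cyclically ordered, for $k=6,7,8$ the triple $(1,5,k)$ is. Hence
$$\langle u_0,f_k\rangle>0\ (k=2,3,4),\qquad \langle u_0,f_k\rangle<0\ (k=6,7,8).$$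
Here $h(v_1)=h(v_2)=h(v_5)=h(v_6)=0$, and as $e_k=f_k$ for even $k$,
$$h(v_3)=\langle u_0,f_2\rangle>0,\quad h(v_4)=-\langle u_0,f_4\rangle<0,\quad h(v_7)=\langle u_0,f_6\rangle<0,\quad h(v_8)=-\langle u_0,f_8\rangle>0 .$$
So $P\cap\Pi$ consists of edge $1$, edge $5$, an interior point $Y_3$ of edge $3$ and an interior point $Y_7$ of edge $7$. These are pairwise disjoint, since edges $1,3,5,7$ are.

**Step 2: push edges 1 and 5 off the plane, to opposite sides.** The aim is a decomposition into two hexagons. For small $\eta>0$ replace $v_1,v_2$ by $v_1+\eta u_0,v_2+\eta u_0$ and $v_5,v_6$ by $v_5-\eta u_0,v_6-\eta u_0$. The polygon stays embedded, of type $K$. Edges $3$ and $7$ are unchanged. Now $v_8,v_1,v_2,v_3$ are strictly above $\Pi$ and $v_4,v_5,v_6,v_7$ strictly below, so the polygon meets $\Pi$ exactly in $Y_3,Y_7$, transversally. Hence $K=K_+\#K_-$, represented by the hexagons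
$$H_+=(Y_7,\,v_8,\,v_1+\eta u_0,\,v_2+\eta u_0,\,v_3,\,Y_3),\qquad H_-=(Y_3,\,v_4,\,v_5-\eta u_0,\,v_6-\eta u_0,\,v_7,\,Y_7).$$
They are embedded, because the open arcs lie strictly on one side of $\Pi$ and the closing segment lies in $\Pi$.

**Step 3: both pieces are trefoils, of opposite handedness.** By unique factorization (trefoils are invertible, so orientations do not matter), $\{K_+,K_-\}$ is $\{R,L\}$ or $\{\text{unknot},K\}$. The latter would represent $K$ by a hexagon, against $\mathfrak p(K)\ge8$. So it is $\{R,L\}$.

**Step 4: apply positivity to the two hexagons.** Put $y=Y_7-Y_3$, which is parallel to $\Pi$. Label the edges of $H_+$ by $7,8,\dots,12$ and those of $H_-$ by $3,4,\dots,8$; these are labels modulo $6$, and their parity makes sense. The edge vectors are as follows, where "$\parallel$" means "a positive multiple of".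

* $H_+$: $h_7\parallel e_7$, $h_8=e_8+\eta u_0$, $h_9=e_1$, $h_{10}=e_2-\eta u_0$, $h_{11}\parallel e_3$, $h_{12}=y$.
* $H_-$: $h_3\parallel e_3$, $h_4=e_4-\eta u_0$, $h_5=e_5$, $h_6=e_6+\eta u_0$, $h_7\parallel e_7$, $h_8=-y$.

Both are trefoil hexagons, so Lemma 1 with $m=3$ applies to the vectors $(-1)^ih_i$. For small $\eta$ the common sign for $H_+$ can be read off from labels $7,8,9$, where it is $\operatorname{sgn}\det(f_7,f_8,f_1)=\varepsilon$. For $H_-$ it can be read off from labels $3,4,5$, where it is $\operatorname{sgn}\det(f_3,f_4,f_5)=\varepsilon$. We now use one more triple in each hexagon.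

* In $H_+$ the triple $(9,12,7)$ is cyclically ordered modulo $6$: $\operatorname{sgn}\det(f_1,y,f_7)=\varepsilon$.
* In $H_-$ the triple $(5,7,8)$ is cyclically ordered modulo $6$: $\operatorname{sgn}\det(f_5,f_7,-y)=\varepsilon$, that is, $\operatorname{sgn}\det(f_5,y,f_7)=\varepsilon$.

Since $f_1,f_5,y$ are orthogonal to $u_0$, only the $u_0$-component of $f_7$ contributes:
$$\det(f_*,y,f_7)=\frac{\langle u_0,f_7\rangle}{|u_0|^2}\det(f_*,y,u_0)\qquad(*=1,5),$$
and $\langle u_0,f_7\rangle<0$. So $\det(f_1,y,u_0)$ and $\det(f_5,y,u_0)$ have the same sign, namely $-\varepsilon$. In particular $e_1,y$ span the directions of $\Pi$, and so do $e_5,y$.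

**Step 5: compare one opposite pair in each hexagon.** In $H_+$, the vector from $v_1+\eta u_0$ (on line $9$) to $Y_3$ (on line $12$) is $-\eta u_0$ modulo $\operatorname{span}(e_1,y)$. In $H_-$, the vector from $v_5-\eta u_0$ (on line $5$) to $Y_7$ (on line $8$) is $+\eta u_0$ modulo $\operatorname{span}(e_5,y)$. With $f_1=-e_1$, $f_5=-e_5$ we get
$$D_{9,12}(H_+)=\det(e_1,y,-\eta u_0)=\eta\det(f_1,y,u_0),\qquad D_{5,8}(H_-)=\det(e_5,-y,\eta u_0)=\eta\det(f_5,y,u_0).$$
By Step 4 these have the same sign. By Lemma 4, $K_+$ and $K_-$ have the same handedness, contradicting Step 3. $\square$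

The signs of the $D_{i,i+4}$ are thus locally constant on square-knot octagons. To get $(\star)$ we need them to be the right ones. Let $\mathcal S\subset\mathcal Geo^{(8)}$ be the set of square-knot octagons with
$$(-1)^i\,\varepsilon\,D_{i,i+4}>0\quad\text{for all }i. \tag{S}$$
The square-knot octagons form an open and closed subset of $\mathcal Geo^{(8)}$, on which $\varepsilon$ and the signs of the $D_{i,i+4}$ are locally constant (Lemma 1, Proposition 5). So $\mathcal S$ is open and closed in $\mathcal Geo^{(8)}$.

**Proposition 6.** *On $\mathcal S$ all $D_{i,i+3}\ne0$. So $r_i:=\operatorname{sgn}D_{i,i+3}$ $(i\in\mathbb Z/8)$ is locally constant on $\mathcal S$.*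

*Proof.* We check $(\star)$. Let $j=i+3$. By (S), $\operatorname{sgn}D_{i-1,j}=\operatorname{sgn}D_{i-1,(i-1)+4}=(-1)^{i-1}\varepsilon=(-1)^j\varepsilon$, and $\operatorname{sgn}D_{i,j+1}=\operatorname{sgn}D_{i,i+4}=(-1)^i\varepsilon$. Now apply Lemma 3(b). $\square$

## 8. A square-knot octagon in $\mathcal S$

For small $\eta>0$ let $P_\eta=(v_1,\dots,v_8)$, where $v_k$ has radius $\rho_k$, angle $\alpha_k=3\pi k/4$, height $(-1)^k$, and
$$\rho_8=\rho_5=1+\eta,\qquad \rho_4=\rho_1=1-\eta,\qquad \rho_2=\rho_3=\rho_6=\rho_7=1 .$$
Write $\sigma=(-1)^k$.

**Proposition 7.** *For all sufficiently small $\eta>0$, $P_\eta$ is an embedded square knot, $\varepsilon(P_\eta)=+1$, $P_\eta\in\mathcal S$, and*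
$$(r_1,\dots,r_8)=(+,+,-,-,-,-,+,+).$$

*Proof.* **Step 1: the signs of $D_{k,k+3}$.** In (2), relative to the angle $\alpha_k$, the points $v_k,v_{k+1},v_{k+3},v_{k+4}$ have angles $0,\frac{3\pi}4,\frac\pi4,\pi$ modulo $2\pi$. So $A=\rho_k(1,0)$, $B=\frac{\rho_{k+1}}{\sqrt2}(-1,1)$, $C=\frac{\rho_{k+3}}{\sqrt2}(1,1)$, $E=\rho_{k+4}(-1,0)$, $s=\sigma$. Hence $(B-C)\times(E-A)=\frac1{\sqrt2}(\rho_{k+1}-\rho_{k+3})(\rho_k+\rho_{k+4})$ and
$$D_{k,k+3}=\sqrt2\,(-1)^k(\rho_k+\rho_{k+4})(\rho_{k+3}-\rho_{k+1}).$$
So $r_k=(-1)^k\operatorname{sgn}(\rho_{k+3}-\rho_{k+1})$. The differences $\rho_{k+3}-\rho_{k+1}$ for $k=1,\dots,8$ are $-\eta,\eta,\eta,-\eta,\eta,-\eta,-\eta,\eta$, which gives the stated pattern.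

**Step 2: the signs needed for $\varepsilon$ and (S).** These can be computed at $\eta=0$, since they are strict inequalities. Put $q=1/\sqrt2$. After rotating by $-\alpha_k$,
$$e_k=(-q-1,\,q,\,-2\sigma),\qquad e_{k+4}=(q+1,\,-q,\,-2\sigma),\qquad v_{k+4}-v_k=(-2,0,0),$$
so
$$D_{k,k+4}=-2\bigl(q\cdot(-2\sigma)-(-2\sigma)(-q)\bigr)=8\sigma q=4\sqrt2\,(-1)^k .$$
Moreover $f_k=\sigma e_k$ has $z$-component $-2$. Its horizontal part $g_k$ has constant length, and its angle increases by $\frac{3\pi}4+\pi\equiv-\frac\pi4$ from $k$ to $k+1$. So $g_1,\dots,g_8$ is a clockwise regular octagon, and by the computation at the start of Section 4, $\det(f_i,f_j,f_k)>0$ for $i<j<k$. All these inequalities persist for small $\eta$. Once $P_\eta$ is known to be an embedded square knot, we have $\varepsilon=+1$ and (S).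

**Step 3: heights as functions of the angle.** Consecutive vertices differ in angle by $\frac{3\pi}4<\pi$, so by Section 6 the angle increases strictly on edge $k$ from $\alpha_k$ to $\alpha_k+\frac{3\pi}4$, and $z$ is strictly monotone from $\sigma$ to $-\sigma$. The total angle is $6\pi$: the curve winds monotonically three times around the axis. The point of edge $k$ at angle $\alpha_k+\varphi$ divides the edge in the ratio $t:(1-t)$ with $(1-t)\rho_k\sin\varphi=t\rho_{k+1}\sin(\frac{3\pi}4-\varphi)$, so
$$t=\frac{\rho_k\sin\varphi}{\rho_k\sin\varphi+\rho_{k+1}\sin(\frac{3\pi}4-\varphi)},\qquad z=\sigma(1-2t).$$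
This depends continuously on $(\varphi,\eta)$. At $\eta=0$ we have $z=\sigma g(\varphi)$ with
$$g(\varphi)=\frac{\sin(\frac{3\pi}4-\varphi)-\sin\varphi}{\sin(\frac{3\pi}4-\varphi)+\sin\varphi},$$
which is strictly decreasing from $1$ to $-1$ on $[0,\frac{3\pi}4]$ and satisfies $g(\frac{3\pi}4-\varphi)=-g(\varphi)$.

**Step 4: find all crossings in the $(\theta,z)$-projection.** We go through all pairs of edges.

* Edges $k,k+1$: intervals $\alpha_k+[0,\frac{3\pi}4]$ and $\alpha_k+[\frac{3\pi}4,\frac{3\pi}2]$. Only the angle of the common vertex is shared.
* Edges $k,k+4$: intervals $\alpha_k+[0,\frac{3\pi}4]$ and $\alpha_k+[\pi,\frac{7\pi}4]$, disjoint modulo $2\pi$.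
* Edges $k,k+2$: edge $k+2$ starts at $\alpha_k-\frac\pi2$ modulo $2\pi$, so the overlap is $\alpha_k+[0,\frac\pi4]$. At $\eta=0$ the heights at $\alpha_k+\varphi$ are $\sigma g(\varphi)$ and $\sigma g(\varphi+\frac\pi2)$, which are different. By compactness they stay different for small $\eta$: no crossing.
* Edges $k,k+3$: edge $k+3$ starts at $\alpha_k+\frac\pi4$ modulo $2\pi$, so the overlap is $\alpha_k+[\frac\pi4,\frac{3\pi}4]$. At its left end edge $k+3$ has height $-\sigma$ and edge $k$ has height in $(-1,1)$. At its right end edge $k$ has height $-\sigma$ and edge $k+3$ has height in $(-1,1)$. So the difference of heights has opposite signs at the two ends. One height increases and the other decreases, so the difference is strictly monotone: exactly one crossing. At $\eta=0$ it lies at angle $\alpha_k+\frac\pi2$, because the heights there are $\sigma g(\frac\pi2)$ and $-\sigma g(\frac\pi4)$, and $g(\frac\pi2)=-g(\frac\pi4)$. Its height is $\sigma g(\frac\pi2)=\sigma\frac{q-1}{q+1}=-\sigma\frac{\sqrt2-1}{\sqrt2+1}$. The third strand at that angle is at $v_{k+6}$, since $\alpha_{k+6}=\alpha_k+\frac{9\pi}2$; it has height $\sigma$.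

So for small $\eta$ there are exactly $8$ crossings, near the distinct angles $\alpha_k+\frac\pi2$. The two strands have different radii there: equal radii would give an intersection point and $D_{k,k+3}=0$, against Step 1. Hence $P_\eta$ is embedded and is a closed 3-braid.

**Step 5: read the braid word.** Let $a$ and $b$ be the generators for the lower two and the upper two strands, and write $A=a^{-1}$, $B=b^{-1}$. If $k$ is even, the third strand at the crossing of edges $k,k+3$ is on top, so the crossing is a power of $a$; if $k$ is odd, the third strand is at the bottom and it is a power of $b$. One of the two edges ascends and the other descends, so by the crossing rule the exponent is $\kappa r_k$. The angle grows in steps of $\frac\pi4$ when $k$ is replaced by $k+3$, so in order of increasing $\theta$ the indices are $8,3,6,1,4,7,2,5$, with $r$-values $+,-,-,+,-,+,+,-$. If $\kappa=1$ the word is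
$$W=a\,B\,A\,b\,A\,b\,a\,B,$$
and if $\kappa=-1$ it is the image of $W$ under the automorphism $a\mapsto A$, $b\mapsto B$.

**Step 6: identify the closure.** From $aba=bab$ we get $ba=A\,bab$, hence $baB=Aba$. Then $b\cdot aBA=(baB)A=AbaA=Ab$, hence $aBA=BAb$. With $\sim$ for conjugation, which does not change the closure,
$$W=(aBA)\,bA\,(baB)=BAb\cdot bA\cdot Aba=BA\,b^2A^2\,ba\ \sim\ (baB)\,Ab^2A^2=Aba\cdot Ab^2A^2=Ab^3A^2\ \sim\ b^3A^3 .$$
The closure of $b^3a^{-3}$ (or $b^{-3}a^3$, if $\kappa=-1$) is a connected sum. To see this, draw it in an annulus with the powers of $a$ in one sector and the powers of $b$ in the other. A circle that runs between the middle and the top strand in the $a$-sector and between the middle and the bottom strand in the $b$-sector meets the diagram in two points, on the middle strand. It splits the knot into the closures of the 2-braids $\sigma_1^{3}$ and $\sigma_1^{-3}$, that is, a right-handed and a left-handed trefoil. So $P_\eta$ is the square knot $K$, and with Step 2, $\varepsilon(P_\eta)=+1$ and $P_\eta\in\mathcal S$. $\square$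

Together with Lemma 2 this gives $\mathfrak p(K)=8$.

## 9. From the signs $r_i$ to an invariant that changes sign under reflection

On $\mathcal S$ we have the locally constant data $\varepsilon$ and $r=(r_1,\dots,r_8)$. For hexagons we used the sum of the signs. Its analogue $\sum_ir_i$ is invariant under shifts and reversal and changes sign under reflection, but on $P_\eta$ it is $4-4=0$. So it cannot separate $P_\eta$ from $P_\eta^*$. No function of the cyclic word $r$ alone can: $P_\eta^*$ has the word $-r=(-,-,+,+,+,+,-,-)$, which is the shift of $r$ by $4$. On the other hand, a shift by $4$ keeps $\varepsilon$, whereas reflection changes it. So we must let $\varepsilon$ take part. As $\varepsilon$ changes sign under a shift by one, it has to be multiplied by an alternating sum. The alternating sum must be unchanged under $r\mapsto-r$ if the product is to change under reflection. This suggests a quadratic expression. For $P\in\mathcal S$ define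
$$\Lambda(P)=\varepsilon\,J,\qquad J=\sum_{i\in\mathbb Z/8}(-1)^i\,r_i\,r_{i+3}.$$

**Proposition 8.** *$\Lambda$ is locally constant on $\mathcal S$. Both $\mathcal S$ and $\Lambda$ are invariant under $\mathbb D_8$ and under orientation-preserving rigid motions. If $P\in\mathcal S$, then its mirror image $P^*\in\mathcal S$ and $\Lambda(P^*)=-\Lambda(P)$.*

*Proof.* Local constancy follows from Lemma 1 and Proposition 6. Rigid motions do not change any of the determinants. The group $\mathbb D_8$ is generated by the shift and the reversal, which we treat in turn.

**Shift $v'_i=v_{i+1}$.** Here $f'_i=(-1)^ie_{i+1}=-f_{i+1}$, so $\varepsilon'=-\varepsilon$. Also $D'_{ij}=D_{i+1,j+1}$ and $r'_i=r_{i+1}$. Then $(-1)^i\varepsilon'D'_{i,i+4}=(-1)^{i+1}\varepsilon D_{i+1,i+5}>0$, so (S) persists. Moreover $J'=\sum(-1)^ir_{i+1}r_{i+4}=-J$. Hence $\Lambda'=\Lambda$.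

**Reversal $v'_i=v_{-i}$.** Here $e'_i=v_{-i-1}-v_{-i}=-e_{-i-1}$, so $f'_i=f_{-i-1}$. The cyclic order of triples is reversed, so $\varepsilon'=-\varepsilon$. In $D'_{ij}$ both edge vectors change sign, so $D'_{ij}=D_{-i-1,-j-1}$, and $r'_i=\operatorname{sgn}D_{-i-1,-i-4}=r_{-i-4}$. With $k=-i-5$ we get $(-1)^i\varepsilon'D'_{i,i+4}=(-1)^k\varepsilon D_{k,k+4}>0$, so (S) persists. With $k=-i-7$,
$$J'=\sum_i(-1)^ir_{-i-4}\,r_{-i-7}=-\sum_k(-1)^kr_{k+3}\,r_k=-J .$$
Hence $\Lambda'=\Lambda$.

**Reflection.** All determinants change sign, so $\varepsilon\mapsto-\varepsilon$, $D_{ij}\mapsto-D_{ij}$ and $r\mapsto-r$. So (S) and $J$ are unchanged and $\Lambda\mapsto-\Lambda$. The mirror image is again a square knot since $\overline{R\#L}=L\#R$. $\square$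

The reversal computation explains why the two factors $r_i,r_{i+3}$ have indices at *odd* distance. With $r_ir_{i+d}$ in place of $r_ir_{i+3}$, the same substitution gives $J'=(-1)^dJ$ under reversal, and we need $J'=-J$.

**The value on the example.** From $r(P_\eta)=(+,+,-,-,-,-,+,+)$ we get
$$(r_ir_{i+3})_{i=1,\dots,8}=(-,-,+,-,-,-,+,-),$$
$$J=+1-1-1-1+1-1-1-1=-4 .$$
Since $\varepsilon(P_\eta)=+1$, we have $\Lambda(P_\eta)=-4$ and $\Lambda(P_\eta^*)=+4$.

## 10. $P_\eta$ and $P_\eta^*$ lie in different components

*Proof of Theorem 1.* We have shown $\mathfrak p(K)=8$. It remains to pass to the double quotient. The quotient map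
$$\mathcal Geo^{(8)}\to\mathbb D_8\backslash\mathcal Geo^{(8)}/\mathbb R^3\rtimes SO(3)$$
is open, being the quotient map of group actions. The set $\mathcal S$ is open, closed and saturated (Proposition 8). So its image is open, and also closed, because its complement is the image of the open saturated set $\mathcal Geo^{(8)}\setminus\mathcal S$. By Proposition 8, $\Lambda$ descends to a locally constant function on this image. A connected component that meets the image is contained in it, and $\Lambda$ is constant on that component. Since $\Lambda(P_\eta)=-4\ne4=\Lambda(P_\eta^*)$, the classes of $P_\eta$ and $P_\eta^*$ lie in different components. The knot type is locally constant, so both components consist of representations of $K$. Hence $\mathfrak{gs}(K,8)\ge2$. $\square$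

## 11. Sixteen components of $\mathcal Geo^{(8)}$, and other knots with bridge number at least three

**Theorem 2.** *(i) Although the square knot is amphichiral, the economical representation $P_\eta$ cannot be deformed through embedded octagons to its mirror image, for any relabeling of the vertices.*

*(ii) $\mathcal Geo^{(8)}$ has at least $16$ connected components consisting of square knots.*

*(iii) Let $K'$ be any knot with $b(K')\ge3$, $K'\ne R\#R$, $K'\ne L\#L$. On octagons of type $K'$ the sign $\varepsilon$ is defined and no $D_{i,i+4}$ vanishes. On those satisfying (S), no $D_{i,i+3}$ vanishes, and $\Lambda$ is locally constant, invariant under $\mathbb D_8$ and orientation-preserving rigid motions, and changes sign under mirror image. Consequently, if $K'$ is amphichiral and has an octagon satisfying (S) with $\Lambda\ne0$, then $\mathfrak p(K')=8$ and $\mathfrak{gs}(K',8)\ge2$.*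

*Proof of (i).* A deformation of $P_\eta$ to a relabeling of $P_\eta^*$ would put the two classes into the same component of the double quotient, which Section 10 excludes.

*Proof of (ii).* The pair $(\varepsilon,r)$ is locally constant on $\mathcal S$, hence constant on each component of $\mathcal Geo^{(8)}$ that meets $\mathcal S$. The cyclic word $(+,+,-,-,-,-,+,+)$ consists of one block of four pluses and one block of four minuses, so its least period is $8$, and the $8$ shifts of $P_\eta$ have distinct $r$. The same holds for the $8$ shifts of $P_\eta^*$. The two families are separated by $\Lambda=-4$ and $\Lambda=+4$. This gives $16$ octagons in $16$ different components.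

*Proof of (iii).* **Step 1: $\varepsilon$ and the polygon index.** Lemma 1 applies with $m=4$ because $b(K')\ge3=m-1$. Lemma 2 gives $\mathfrak p(K')\ge8$.

**Step 2: no $D_{i,i+4}$ vanishes.** We follow the proof of Proposition 5; only its Step 3 used that the knot is the square knot. If some $D_{i,i+4}=0$, Steps 1 and 2 there give $K'=K_+\#K_-$ with $K_\pm$ represented by the hexagons $H_\pm$. A knot represented by a hexagon has $b\le2$: after a perturbation three consecutive edges are independent, a generic direction positive on them has at most $4$ sign changes, hence at most $2$ local maxima. By Schubert, $b(K_+)+b(K_-)-1\ge3$, so $b(K_\pm)=2$, and both $K_\pm$ are nontrivial. The only nontrivial knots with polygon index at most $6$ are the trefoils (Randell), so both are trefoils. Steps 4 and 5 of the proof of Proposition 5 use only this, and they show that $K_+$ and $K_-$ have the same handedness. So $K'\in\{R\#R,L\#L\}$, which was excluded.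

**Step 3: the remaining claims.** With Lemma 1 and Step 2, the octagons of type $K'$ satisfying (S) again form an open and closed subset of $\mathcal Geo^{(8)}$. The proofs of Propositions 6 and 8, apart from the amphichirality of $K$, used only these facts. The mirror image of an octagon of type $K'$ has type $\overline{K'}$, which satisfies the same hypotheses. This gives the statements on $D_{i,i+3}$ and $\Lambda$. Finally, let $K'$ be amphichiral, with an octagon $Q$ satisfying (S) and $\Lambda(Q)\ne0$. Then $\mathfrak p(K')=8$ by Step 1. Both $Q$ and $Q^*$ are octagons of type $K'$ satisfying (S), and $\Lambda(Q^*)=-\Lambda(Q)\ne\Lambda(Q)$. The argument of Section 10 puts them into different components, so $\mathfrak{gs}(K',8)\ge2$. $\square$
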